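\title{Finite Cohen--Macaulay type implies minimal multiplicity in dimension at least two}

\begin{abstract}
We prove that a Cohen--Macaulay local ring $R$ of dimension $d\ge 2$ and of finite Cohen--Macaulay type has minimal multiplicity. No assumption of completeness, excellence or isolated singularity is needed, and none on the residue field. The proof attaches a maximal Cohen--Macaulay module to each general one-dimensional section of $R$, namely the $(d-1)$st syzygy of the blow-up of the section. If two modules that come from disjoint sets of tangent directions are built from the same indecomposables, an order estimate forces the square of the maximal ideal into a parameter ideal. When the residue field $k$ is infinite and $R$ does not have minimal multiplicity, the construction gives at least $|k|$ indecomposable maximal Cohen--Macaulay modules of bounded multiplicity.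
\end{abstract}

\section{Introduction}

Rings are commutative and local rings are Noetherian. Let $(R,\mathfrak m,k)$ be a Cohen--Macaulay (CM) local ring of dimension $d$. A finitely generated $R$-module $M$ is \emph{maximal Cohen--Macaulay} (MCM) if $\operatorname{depth}M=d$, and $R$ has \emph{finite CM type} if there are only finitely many isomorphism classes of indecomposable MCM $R$-modules. The \emph{multiplicity} of a finitely generated module $N$ is
\[
\mathbf e(N)=\lim_{j\to\infty}\frac{d!}{j^d}\,\ell_R(N/\mathfrak m^jN),
\]
where $\ell_R$ denotes length, and $\mu_R(\mathfrak m)=\dim_k\mathfrak m/\mathfrak m^2$ is the minimal number of generators of $\mathfrak m$. One always has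
\[
\mathbf e(R)\ge\mu_R(\mathfrak m)-d+1,
\]
and $R$ has \emph{minimal multiplicity} if equality holds. When $k$ is infinite, $\mathbf e(R)$ is the length of the Artinian ring $R/(x_1,\dots,x_d)$ for general $x_1,\dots,x_d\in\mathfrak m$, and equality means that the maximal ideal of this Artinian ring has square zero (Lemma~\ref{lem:minmult}, which also gives the inequality).

Both conditions say that $R$ is close to being regular. A regular local ring has $\mathbf e(R)=1$ and $\mu_R(\mathfrak m)=d$, and its MCM modules are free by the Auslander--Buchsbaum formula. For a hypersurface $R=P/(\Psi)$, with $P$ regular of dimension $d+1$ and $\Psi$ of order $e\ge2$, the two sides of the inequality are $e$ and $2$, so minimal multiplicity means that $\Psi$ has order two. It is conjectured in \cite{CMR} that finite CM type implies minimal multiplicity when $d\ge2$. We prove this.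

\begin{theorem}\label{thm:main}
Let $(R,\mathfrak m)$ be a CM local ring of dimension $d\ge2$. If $R$ has finite CM type, then $\mathbf e(R)=\mu_R(\mathfrak m)-d+1$.
\end{theorem}

Some hypothesis on the dimension is needed. The ring $k[t]/(t^n)$ has dimension zero and only the indecomposable modules $k[t]/(t^i)$, $1\le i\le n$, but for $n\ge3$ its multiplicity $n$ exceeds $\mu-d+1=2$. What changes for $d\ge2$ is that the tangent directions of $R$, the points of $\operatorname{Proj}\operatorname{gr}_{\mathfrak m}R$, form a variety of dimension $d-1\ge1$. A curve through the closed point has a ring of depth one, whose $(d-1)$st syzygy is MCM, and moving the curve produces a family of MCM modules with $d-1$ parameters. Finite CM type forces repetitions in such a family, so the question is for which rings repetitions are possible. For infinite $k$ the answer is a dichotomy. Write $\beta_i(N)$ for the $i$th Betti number of $N$, $\Omega^i_RN$ for the image of $F_i\to F_{i-1}$ in the minimal free resolution $F_\bullet$ of $N$, and $\operatorname{add}N$ for the class of direct summands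 of finite direct sums of copies of $N$.

\begin{theorem}\label{thm:family}
Let $(R,\mathfrak m,k)$ be a CM local ring of dimension $d\ge2$ with $k$ infinite. There are a nonempty Zariski-open set $\Lambda\subseteq k^{d-1}$ (so $|\Lambda|=|k|$) and nonzero MCM $R$-modules $M_\lambda$ $(\lambda\in\Lambda)$ of multiplicity at most $\mathbf e(R)^2\beta_{d-2}(k)$ such that:
\begin{enumerate}
\item[(a)] if $R$ has minimal multiplicity, then for each $\lambda\in\Lambda$ there are finite free modules $F,F'$ with $M_\lambda\oplus F\cong\Omega^d_Rk\oplus F'$;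
\item[(b)] if $R$ does not have minimal multiplicity, then $M_\lambda\notin\operatorname{add}(R\oplus M_{\lambda'})$ for all $\lambda\ne\lambda'$ in $\Lambda$. Consequently $R$ has at least $|k|$ pairwise non-isomorphic indecomposable MCM modules of multiplicity at most $\mathbf e(R)^2\beta_{d-2}(k)$.
\end{enumerate}
In particular, if $d\ge2$, $k$ is uncountable and $R$ has at most countably many indecomposable MCM modules up to isomorphism, then $R$ has minimal multiplicity.
\end{theorem}

Section~\ref{sec:cones} carries out the argument by hand for cones over plane curves and lists what has to be generalized.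

\section{The model: cones over plane curves}\label{sec:cones}

Let $k$ be a field, let $\Psi\in k[x,y,z]$ be a form of degree $e\ge2$ with $\Psi(0,0,1)\ne0$, and let $R=k[[x,y,z]]/(\Psi)$. Here $d=2$, and $R$ has minimal multiplicity if and only if $e=2$. A point $p=[1:\lambda:\zeta]$ of the plane curve $\Psi=0$, with $\lambda,\zeta\in k$, is a line on the cone, with ideal
\[
P_p=(f,g)R,\qquad f=y-\lambda x,\quad g=z-\zeta x,\qquad R/P_p\cong k[[x]].
\]
Since $R/P_p$ has depth one, $P_p$ is MCM by the depth lemma, (F1) below.

For $e=2$ these modules may all be isomorphic. Take $\Psi=z^2-xy$, so that $R=k[[u^2,v^2,uv]]$ with $x=u^2$, $y=v^2$, $z=uv$. For $p=[1:t^2:t]$ we have $f=(v-tu)(v+tu)$ and $g=(v-tu)u$, hence $P_p=(v-tu)(Ru+Rv)\cong Ru+Rv$ for every $t$.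

Now let $e\ge3$ and let $q=[1:\lambda':\zeta']$ be a second point of the curve with $\lambda'\ne\lambda$. We claim that $P_p\notin\operatorname{add}(R\oplus P_q)$. The proof follows the single element $f\in P_p$.

\emph{Step 1: every $\psi\in\operatorname{Hom}_R(P_p,R)$ has $\psi(f)\in(f)+\mathfrak m^{e-1}$.} We have $g\psi(f)=\psi(fg)=f\psi(g)$, so $g$ kills the class of $\psi(f)$ in $R/(f)=k[[x,z]]/(\Psi(x,\lambda x,z))$. The form $\Psi(x,\lambda x,z)$ is nonzero because it contains $z^e$, and it factors as $g\Psi_1$ with $\Psi_1$ a form of degree $e-1$. As $k[[x,z]]$ is a domain, the annihilator of $g$ in $R/(f)$ is generated by $\Psi_1$.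

\emph{Step 2: if moreover $\psi(f)\in P_q$, then $\psi(f)\in\mathfrak mP_q$.} By Step 1 and $e\ge3$, write $\psi(f)=af+c$ with $c\in\mathfrak m^2$. In $R/P_q=k[[x]]$ the image of $f$ is $(\lambda'-\lambda)x$, of order one, and the image of $c$ has order at least two; since $af+c\mapsto0$, the element $a$ is not a unit. So $\psi(f)\in\mathfrak m^2\cap P_q$, which is $\mathfrak mP_q$ because the two generators of $P_q$ are linearly independent in $\mathfrak m/\mathfrak m^2$.

\emph{Step 3: $f$ has minimal order in $P_p$.} Indeed $f\notin\mathfrak mP_p$, because $f\notin\mathfrak m^2$. Suppose that $\alpha\colon P_p\to N=(R\oplus P_q)^b$ and $\gamma\colon N\to P_p$ satisfy $\gamma\alpha=\mathrm{id}$. The coordinates of $\alpha(f)$ in $R$ lie in $\mathfrak m$ by Step 1, and those in $P_q$ lie in $\mathfrak mP_q$ by Step 2. So $\alpha(f)\in\mathfrak mN$ and $f=\gamma\alpha(f)\in\mathfrak mP_p$, a contradiction.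

A general ring is not a cone and contains no lines, and four things must be replaced.
\begin{itemize}
\item The line becomes a one-dimensional ring $V$: cut by $d-1$ general elements $f_2,\dots,f_d$ to a one-dimensional ring $A$, and let $V\supseteq A$ be its blow-up at the maximal ideal (Section~\ref{sec:V}). The ideal $P_p$ becomes $M_V=\Omega^{d-1}V$, and $f$ becomes an element $\omega\in M_V$. If $k$ is finite there may be no general elements, and we first extend $k$ (Section~\ref{sec:prep}).
\item In Step 1, $\mathfrak m^{e-1}$ becomes the conductor $\mathfrak c$ of $A\subseteq V$ (Lemma~\ref{lem:conductor}).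
\item Step 2 used that the two lines meet transversally: $R/P_p\otimes_RR/P_q=R/(P_p+P_q)=k$. In general $\mathfrak m(V\otimes_RV')=0$ when $V$ and $V'$ have no common tangent direction (Section~\ref{sec:trans}), and this is exploited through Tor.
\item In Step 3, order is measured by a map $\bar\rho\colon M_V\to V$ with image in $x_1^{d-1}V$ and $\bar\rho(\omega)=x_1^{d-1}$, where $x_1$ is a parameter of $A$ (Section~\ref{sec:omega}).
\end{itemize}
Together these give $x_1\in\mathfrak c$ (Section~\ref{sec:key}), which is equivalent to minimal multiplicity.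

\section{General parameters and residue field extension}\label{sec:prep}

\subsection*{Standard facts}
We use the following.
\begin{enumerate}
\item[(F1)] \emph{Depth.} If $0\to N'\to N\to N''\to0$ is an exact sequence of nonzero finitely generated modules over a local ring $Q$, then $\operatorname{depth}N'\ge\min\{\operatorname{depth}N,\operatorname{depth}N''+1\}$. If $N\ne0$ has finite projective dimension, then $\operatorname{pd}N+\operatorname{depth}N=\operatorname{depth}Q$. A nonzero finitely generated module is MCM if and only if some (equivalently, every) system of parameters of $Q$ is a regular sequence on it; so nonzero direct summands of MCM modules are MCM.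
\item[(F2)] \emph{Regular sequences.} The Koszul complex $K_\bullet(y;O)$ of a family $(y_i)$ of $n$ elements of a ring $O$ has basis elements $e_I$ in degree $|I|$, for $I$ a subset of the index set, and $\partial e_I=\sum_{i\in I}\pm y_ie_{I\setminus\{i\}}$. If $y$ is a regular sequence, it is a resolution of $O/(y)$. A regular sequence in the Jacobson radical of a Noetherian ring is regular in any order. A regular sequence $y$ of a ring is regular on every flat algebra $O$ with $O\ne(y)O$.
\item[(F3)] \emph{Comparison.} Let $P_\bullet$ be a complex of free modules in degrees $\ge0$ and let $E_\bullet\to N$ be a resolution by arbitrary modules. Every map $H_0(P_\bullet)\to N$ lifts to a chain map $P_\bullet\to E_\bullet$, and two lifts are homotopic. Over a local ring, a resolution by finite free modules is the direct sum of the minimal resolution and complexes $0\to F\xrightarrow{=}F\to0$.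
\item[(F4)] \emph{Multiplicity.} The function $\mathbf e$ is nonnegative and additive on short exact sequences. If $(Q,\mathfrak n)$ is CM of dimension $d$ and $\mathfrak n^{j+1}=(x_1,\dots,x_d)\mathfrak n^j$ for $j\gg0$, then $\mathbf e(Q)=\ell_Q(Q/(x_1,\dots,x_d))$.
\item[(F5)] \emph{Noether normalization and generic freeness.} A standard graded algebra of dimension $d$ over an infinite field $E$ is a finite module over $E[\xi_1,\dots,\xi_d]$ for suitable linear forms $\xi_i$. A finite module over a domain becomes free after inverting one nonzero element.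
\end{enumerate}

From now on $(R,\mathfrak m,k)$ is a CM local ring of dimension $d\ge2$, and $G=\operatorname{gr}_{\mathfrak m}R=\bigoplus_j\mathfrak m^j/\mathfrak m^{j+1}$, a standard graded $k$-algebra of dimension $d$. Fix an algebraic closure $\bar k$ of $k$, and let $k_s\subseteq\bar k$ be the separable closure, an infinite field.

\subsection*{Coordinates on the tangent cone}
We project $\operatorname{Proj}G$ finitely onto $\mathbb P^{d-1}$ and find an open set over which the projection is flat; its points will be the parameters $\lambda$.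

\begin{lemma}\label{lem:coords}
There are a finite extension $K_0\subseteq k_s$ of $k$, with $K_0=k$ if $k$ is infinite, algebraically independent linear forms $\xi_1,\dots,\xi_d\in G_1\otimes_kK_0$, and a polynomial $0\ne h\in K_0[T]=K_0[T_2,\dots,T_d]$ such that:
\begin{enumerate}
\item[(i)] $G\otimes_kK_0$ is finite over $K_0[\xi_1,\dots,\xi_d]$;
\item[(ii)] the degree-zero part $D_0=\big((G\otimes_kK_0)_{\xi_1}\big)_0$ is finite over $K_0[T]$ via $T_i\mapsto\xi_i/\xi_1$, and $(D_0)_h$ is a nonzero free $K_0[T]_h$-module.
\end{enumerate}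
\end{lemma}

\begin{proof}
If $k$ is infinite, (F5) gives (i) with $K_0=k$. In general apply (F5) to $G\otimes k_s$, and let $K_0$ be generated by the finitely many coefficients of the $\xi_i$ in a basis of $G_1$. Then $(G\otimes K_0)/(\xi)$ is finite-dimensional, because it becomes so after extension to $k_s$, and homogeneous lifts of a basis generate $G\otimes K_0$ over $K_0[\xi]$ by induction on the degree. By (i), $\dim K_0[\xi]=d$, so the $\xi_i$ are algebraically independent. If $g_1,\dots,g_n$ are homogeneous generators of $G\otimes K_0$ over $K_0[\xi]$, the elements $g_s/\xi_1^{\deg g_s}$ generate $D_0$ over $(K_0[\xi]_{\xi_1})_0=K_0[T]$, and $K_0[T]\subseteq D_0$. Choose $h$ by (F5); then $(D_0)_h\supseteq K_0[T]_h$ is nonzero.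
\end{proof}

\subsection*{The ring $Q$}
Let $K\subseteq k_s$ be a finite extension of $k$ containing $K_0$; it will be specified in Section~\ref{sec:proofs}. Since $K/k$ is separable, $K=k[\Theta]/(\bar\Phi)$ for a monic separable polynomial $\bar\Phi$. Let $\Phi\in R[\Theta]$ be a monic lift, let $Q=R[\Theta]/(\Phi)$, and let $\theta\in Q$ be the class of $\Theta$. If $K=k$, then $Q=R$; a reader interested only in infinite residue fields may assume this throughout.

The $R$-algebra $Q$ is finite and free, and $Q/\mathfrak mQ=K$. Every maximal ideal of $Q$ contains $\mathfrak mQ$, so $Q$ is local with maximal ideal $\mathfrak n=\mathfrak mQ$ and residue field $K$. By flatness $\mathfrak n^j/\mathfrak n^{j+1}=\mathfrak m^j/\mathfrak m^{j+1}\otimes_kK$, so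
\[
\operatorname{gr}_{\mathfrak n}Q=G\otimes_kK,\qquad\dim Q=d,\qquad\mathbf e(Q)=\mathbf e(R),\qquad\mu_Q(\mathfrak n)=\mu_R(\mathfrak m).
\]
A system of parameters of $R$ is one of $Q$, because $\mathfrak n=\mathfrak mQ$. By (F1) and (F2), $Q$ is CM and every MCM $Q$-module is an MCM $R$-module.

Our modules will be constructed over $Q$, but the finiteness hypothesis concerns $R$ and yields only $R$-linear splittings. The next lemma converts them into $Q$-linear ones; it is the place where the separability of $K/k$ is essential.

\begin{lemma}\label{lem:split}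
For every $Q$-module $M$ the map $\pi\colon M\otimes_RQ\to M$, $m\otimes q\mapsto qm$, is a split surjection of $Q$-modules, where $Q$ acts on $M\otimes_RQ$ through the right factor.
\end{lemma}

\begin{proof}
The derivative $\Phi'(\theta)$ is a unit of $Q$, since its residue is nonzero by separability. Write $\Phi(Y)=(Y-\theta)\sum_ib_iY^i$ in $Q[Y]$; differentiating and setting $Y=\theta$ gives $\Phi'(\theta)=\sum_ib_i\theta^i$. Put $\epsilon=\sum_i\theta^i\otimes b_i\Phi'(\theta)^{-1}\in Q\otimes_RQ$. The ring map $Q[Y]\to Q\otimes_RQ$ with $q\mapsto1\otimes q$ and $Y\mapsto\theta\otimes1$ sends $\Phi(Y)$ to $\Phi(\theta)\otimes1=0$, as $\Phi$ has coefficients in $R$. Hence $(\theta\otimes1-1\otimes\theta)\epsilon=0$, and so $(q\otimes1)\epsilon=(1\otimes q)\epsilon$ for all $q\in Q=R[\theta]$. Now $M\otimes_RQ$ is a $Q\otimes_RQ$-module, and $\sigma(m)=\epsilon\cdot(m\otimes1)$ satisfies $\sigma(qm)=(q\otimes1)\epsilon(m\otimes1)=(1\otimes q)\sigma(m)$ and $\pi\sigma(m)=\sum_ib_i\theta^i\Phi'(\theta)^{-1}m=m$.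
\end{proof}

\subsection*{The parameters $x_i$}
Choose $x_i\in\mathfrak n$ with class $\xi_i\in\mathfrak n/\mathfrak n^2$, and write $(x)=(x_1,\dots,x_d)Q$. If $G\otimes K$ is generated over $K[\xi]$ in degrees $\le r$, then $\mathfrak n^{j+1}=(x)\mathfrak n^j+\mathfrak n^{j+2}$ for $j\ge r$, and Nakayama's lemma gives
\begin{equation}\label{eq:reduction}
\mathfrak n^{j+1}=(x)\mathfrak n^j\qquad(j\ge r).
\end{equation}
So $x_1,\dots,x_d$ is a system of parameters of $Q$, hence a regular sequence, and $\mathbf e(R)=\mathbf e(Q)=\ell_Q(Q/(x))$ by (F4).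

\begin{lemma}\label{lem:minmult}
We have $\mathbf e(R)=1+\mu_R(\mathfrak m)-d+\ell_Q\big(((x)+\mathfrak n^2)/(x)\big)$. Hence $R$ has minimal multiplicity if and only if $\mathfrak n^2\subseteq(x)$.
\end{lemma}

\begin{proof}
Compute $\ell_Q(Q/(x))$ along $Q\supseteq\mathfrak n\supseteq(x)+\mathfrak n^2\supseteq(x)$. The first quotient has length one. The second is $(\mathfrak n/\mathfrak n^2)/\langle\xi_1,\dots,\xi_d\rangle$, of length $\mu_Q(\mathfrak n)-d$, since the $\xi_i$ are linearly independent.
\end{proof}

\section{Curves on the blow-up}\label{sec:V}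

Consider the chart of the blow-up of $\mathfrak n$ on which $x_1$ generates $\mathfrak n$:
\[
S=Q[\mathfrak n/x_1]=\bigcup_j\mathfrak n^jx_1^{-j}\subseteq Q_{x_1}.
\]
It is a finitely generated $Q$-algebra, $x_1$ is $S$-regular, $S_{x_1}=Q_{x_1}$ and $\mathfrak nS=x_1S$. For the Rees algebra $\mathcal R=\bigoplus_j\mathfrak n^jt^j$ we have $S=(\mathcal R_{x_1t})_0$ and $\mathcal R/\mathfrak n\mathcal R=G\otimes K$. Localizing the second equation at $x_1t$ and taking degree zero identifies the exceptional fiber:
\[
D:=S/x_1S=S/\mathfrak nS=\big((G\otimes K)_{\xi_1}\big)_0=D_0\otimes_{K_0}K,\qquad x_i/x_1\mapsto T_i.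
\]
By Lemma~\ref{lem:coords}, $D_h$ is a nonzero finite free $K[T]_h$-module.

Let $\lambda=(\lambda_2,\dots,\lambda_d)\in K^{d-1}$ with $h(\lambda)\ne0$. Fix lifts $\tilde\lambda_i\in Q$, put $\lambda_1=1$ and $\tilde\lambda_1=1$, and define for $2\le i\le d$
\[
w_i=\frac{x_i}{x_1}-\tilde\lambda_i\in S,\qquad f_i=x_1w_i=x_i-\tilde\lambda_ix_1\in Q,
\]
\[
A=Q/(f_2,\dots,f_d),\qquad V=V_\lambda=S/(w_2,\dots,w_d)S,\qquad L=A_{x_1}.
\]
We will see that $V$ is the blow-up of the one-dimensional ring $A$. We define it as a quotient of $S$ because this provides a second resolution of $V$, a Koszul complex over a ring in which $\mathfrak n$ is principal. The condition $h(\lambda)\ne0$ makes that complex exact.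

\begin{lemma}\label{lem:V}
\begin{enumerate}
\item[(a)] $V$ is a finite $Q$-module, $\mathfrak mV=\mathfrak nV=x_1V\ne V$, and $V/x_1V$ has finite length.
\item[(b)] There is a localization $O$ of $S$ with $V=O/(w)O$ and $\mathfrak nO=x_1O$ such that $x_1$ is regular on $O$ and on $V$ and the Koszul complex $\mathbf K_\bullet=K_\bullet(w_2,\dots,w_d;O)$ is a resolution of $V$. In particular $V$ has depth and dimension one over $Q$.
\item[(c)] $f_2,\dots,f_d,x_1$ is a $Q$-regular sequence generating $(x)$, the natural maps give inclusions $A\subseteq V\subseteq L$, and $V=A[\mathfrak nA/x_1]$ inside $L$.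
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By \eqref{eq:reduction}, $\mathfrak n^{j+1}x_1^{-j-1}=\sum_i(x_i/x_1)\,\mathfrak n^jx_1^{-j}$ for $j\ge r$. In $V$ the element $x_i/x_1$ equals $\tilde\lambda_i\in Q$, so the image of $\mathfrak n^{j+1}x_1^{-j-1}$ lies in the image of $\mathfrak n^jx_1^{-j}$. Thus $V$ is the image of the finite $Q$-module $\mathfrak n^rx_1^{-r}$. The equalities follow from $\mathfrak mQ=\mathfrak n$ and $\mathfrak nS=x_1S$. Finally $V/x_1V=D/(T-\lambda)D$, where $(T-\lambda)=(T_2-\lambda_2,\dots,T_d-\lambda_d)$. In this ring $h$ equals the unit $h(\lambda)$, so it is also $D_h/(T-\lambda)D_h$, a $K$-vector space whose dimension is the rank of $D_h$, which is finite and nonzero.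

(b) As $V$ is finite over the local ring $Q$, it has finitely many maximal ideals, and each contains $\mathfrak n$. Let $O$ be the localization of $S$ at the complement of the union of their preimages. Then $O$ is Noetherian, $O/(w)O=V$ because the inverted elements are units in $V$, $\mathfrak nO=x_1O$, $x_1$ is $O$-regular, and $x_1,w_2,\dots,w_d$ lie in the Jacobson radical of $O$. The ring $O/x_1O$ is a localization of $D$. Modulo each of its maximal ideals $T_i\equiv\lambda_i$, so $h\equiv h(\lambda)\ne0$, and $h$ is a unit of $O/x_1O$. Hence $O/x_1O$ is a localization of $D_h$ and is flat over $K[T]_h$. By (F2) the images $T_i-\lambda_i$ of the $w_i$ form a regular sequence on $O/x_1O$, the quotient being $V/x_1V\ne0$. So $x_1,w_2,\dots,w_d$ is $O$-regular, and by (F2) so is $w_2,\dots,w_d,x_1$. This gives the exactness of $\mathbf K_\bullet$ and the regularity of $x_1$ on $V$; with (a), $V$ has depth and dimension one.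

(c) The elements $f_2,\dots,f_d,x_1$ generate $(x)$, so they form a system of parameters of the CM ring $Q$. Thus $x_1$ is $A$-regular and $A\to L$ is injective. Also $V_{x_1}=S_{x_1}/(w)=Q_{x_1}/(f)=L$, and $V\to L$ is injective by (b). The map $A\to L$ factors through $V$, since $f_i=x_1w_i$. Finally $V$ is the image of $S$ in $L$, which is generated over $A$ by $\mathfrak nA/x_1$.
\end{proof}

The \emph{conductor} of $A\subseteq V$ is $\mathfrak c=\{c\in L: cV\subseteq A\}$. It is an ideal of $V$, and it is contained in $A$ because $1\in V$. It measures how far $A$ is from its blow-up, and it detects minimal multiplicity.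

\begin{lemma}\label{lem:criterion}
The following are equivalent: \textup{(i)} $x_1\in\mathfrak c$; \textup{(ii)} $x_1V=\mathfrak nA$; \textup{(iii)} $\mathfrak n^2\subseteq(x)$.
\end{lemma}

\begin{proof}
Put $\mathfrak a=\mathfrak nA$, the maximal ideal of $A$. Assume (i). Then $\mathfrak a\subseteq\mathfrak nV=x_1V\subseteq A$. The proper ideal $x_1V$ of $V$ contains no unit of $A$, so $x_1V\subseteq\mathfrak a$. This is (ii), and (ii) implies (i) by definition. Assume (ii). Then $\mathfrak a^2=x_1^2V=x_1\mathfrak a$, that is, $\mathfrak n^2\subseteq x_1\mathfrak n+(f)\subseteq(x)$. Assume (iii). An element of $\mathfrak n^2$ has the form $\sum q_ix_i$, and the $q_i$ lie in $\mathfrak n$ because the $\xi_i$ are linearly independent in $\mathfrak n/\mathfrak n^2$. So $\mathfrak n^2=(x)\mathfrak n$, and $\mathfrak a^2=x_1\mathfrak a$ since $x_i=\tilde\lambda_ix_1$ in $A$. Then the $A$-module $x_1^{-1}\mathfrak a\subseteq L$ contains $1$ and is closed under multiplication, so it equals $A[\mathfrak a/x_1]=V$. This is (ii).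
\end{proof}

\begin{example}\label{ex:cone}
For the cone of Section~\ref{sec:cones} take $Q=R$, $x_1=x$, $x_2=y$. Then $D=k[T,Z]/(\Psi(1,T,Z))$ is free over $k[T]$, so $h=1$. Suppose that $\Psi(1,\lambda,Z)$ has $e$ distinct roots $\zeta_1,\dots,\zeta_e$ in $k$, and let $p_i=[1:\lambda:\zeta_i]$. Then $A=k[[x,z]]/\big(\prod_i(z-\zeta_ix)\big)$ embeds in $\prod_ik[[x]]$, and $z/x=(\zeta_1,\dots,\zeta_e)$ generates $k^e$ as a $k$-algebra. So $V=\prod_ik[[x]]=\bigoplus_iR/P_{p_i}$ and $\Omega^1V=\bigoplus_iP_{p_i}$. An ideal of $V$ is generated by elements $x^{n_i}\epsilon_i$, with $\epsilon_i$ the idempotents, and $x^n\epsilon_i\in A$ if and only if it is represented by a form of degree $n$ in $x,z$; such a form is divisible by the $e-1$ factors $z-\zeta_jx$, $j\ne i$, so this happens exactly for $n\ge e-1$. Hence $\mathfrak c=x^{e-1}V$, in agreement with Step 1 and with Lemma~\ref{lem:criterion}.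
\end{example}

\section{Transversality}\label{sec:trans}

We need a condition under which $\mathfrak m(V_\lambda\otimes_RV_{\lambda'})=0$. The tensor product is taken over $R$, not $Q$, because Lemma~\ref{lem:split} will bring in the module $V_{\lambda'}\otimes_RQ$. The price is that a map from $V_\lambda\otimes_RV_{\lambda'}$ to $\bar k$ may induce two different embeddings of $K$, so tangent directions must be compared up to the action of $\Gamma=\operatorname{Aut}(\bar k/k)$.

Let $z_1,\dots,z_v$ be a minimal system of generators of $\mathfrak m$, with classes $z_j^*\in G_1$. Then $G=k[Z_1,\dots,Z_v]/I$, where $I$ is spanned by the residues $\bar F$ of the forms $F\in R[Z]$ with $F(z)\in\mathfrak m^{\deg F+1}$. Let $X\subseteq\mathbb P^{v-1}(\bar k)$ be the zero set of $I$, that is, the set of $\bar k$-points of $\operatorname{Proj}G$. The group $\Gamma$ acts on coordinates, preserves $X$, and has finite orbits since all coordinates are algebraic over $k$.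

Let $V=V_\lambda$ and let $a_j\in V$ be the image of $z_j/x_1\in S$, so that $z_j=a_jx_1$ in $V$. Write $x_1=\sum_jq_jz_j$ with $q_j\in Q$; canceling the regular element $x_1$ gives $\sum_jq_ja_j=1$ in $V$. So each $R$-algebra map $\nu\colon V\to\bar k$ defines a point
\[
P_\nu=[\nu(a_1):\dots:\nu(a_v)]\in\mathbb P^{v-1}(\bar k).
\]
Let $\Pi(V)$ be the set of these points, the \emph{tangent directions} of $V$. Each $\nu$ kills $\mathfrak m$, hence $\mathfrak mV=x_1V$.

\begin{lemma}\label{lem:transverse}
Let $V=V_\lambda$ and $V'=V_{\lambda'}$. If $\Pi(V)\cap\Pi(V')=\emptyset$, then $\mathfrak m(V\otimes_RV')=0$.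
\end{lemma}

\begin{proof}
Let $B=V\otimes_RV'$, a finite $R$-algebra, and suppose $\mathfrak mB\ne0$. Choose a maximal ideal $\mathfrak b$ of $B$ with $\mathfrak mB_{\mathfrak b}\ne0$. Put $y=x_1\otimes1$ and $y'=1\otimes x_1$. Since $\mathfrak mV=x_1V$ and $\mathfrak mV'=x_1V'$, we have $\mathfrak mB=yB=y'B$. So $y'=uy$ and $y=u'y'$ with $u,u'\in B$, and $y\ne0$ in $B_{\mathfrak b}$, whence $\operatorname{ann}_B(y)\subseteq\mathfrak b$. From $(1-uu')y=0$ we get $1-uu'\in\mathfrak b$, so $u\notin\mathfrak b$. Let $a_j,a_j'\in B$ be the elements defined above for $V$ and $V'$. As $z_j\in R$, we have $a_jy=z_j\otimes1=1\otimes z_j=a_j'y'=a_j'uy$, so $a_j-ua_j'\in\mathfrak b$. The field $B/\mathfrak b$ is finite over $k$; embed it in $\bar k$ over $k$. Composing with $V\to B$ and $V'\to B$ gives $R$-algebra maps $\nu,\nu'$ with $\nu(a_j)=\bar u\,\nu'(a_j')$ for all $j$ and $\bar u\ne0$. Thus $P_\nu=P_{\nu'}$, a contradiction.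
\end{proof}

It remains to locate $\Pi(V_\lambda)$ in terms of $\lambda$ alone. Write $\xi_i=\sum_j\beta_{ij}z_j^*$ with $\beta_{ij}\in K_0$, and $\xi_i(p)=\sum_j\beta_{ij}p_j$ for $p\in\bar k^{\,v}$. For $\lambda\in k_s^{d-1}$ let
\[
\Pi_0(\lambda)=\{P\in X:\ \xi_1(P)\ne0,\ \xi_i(P)/\xi_1(P)=\lambda_i\ (2\le i\le d)\},\qquad\widetilde\Pi(\lambda)=\Gamma\cdot\Pi_0(\lambda).
\]
These sets do not depend on $K$ or $Q$.

\begin{lemma}\label{lem:points}
\begin{enumerate}
\item[(a)] If $\lambda\in K^{d-1}$ and $h(\lambda)\ne0$, then $\Pi(V_\lambda)\subseteq\widetilde\Pi(\lambda)$.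
\item[(b)] For each $\lambda\in k_s^{d-1}$ there are only finitely many $\lambda'\in k_s^{d-1}$ with $\widetilde\Pi(\lambda)\cap\widetilde\Pi(\lambda')\ne\emptyset$.
\item[(c)] If $K_0=k$ and $\lambda\ne\lambda'$ lie in $k^{d-1}$, then $\widetilde\Pi(\lambda)\cap\widetilde\Pi(\lambda')=\emptyset$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $\nu\colon V_\lambda\to\bar k$ be an $R$-algebra map. If $F\in R[Z]$ is a form of degree $s$ with $F(z)\in\mathfrak m^{s+1}$, then $F(z/x_1)=F(z)x_1^{-s}\in\mathfrak n\cdot\mathfrak n^sx_1^{-s}\subseteq x_1S$, so $\bar F(\nu(a))=\nu(F(a))=0$. Thus $P_\nu\in X$. Let $b_{ij}\in Q$ lift $\beta_{ij}$. Then $x_i-\sum_jb_{ij}z_j\in\mathfrak n^2$; dividing by $x_1$ and using $\mathfrak n^2x_1^{-1}\subseteq x_1S$, we get $\tilde\lambda_i\equiv\sum_jb_{ij}a_j$ modulo $x_1V_\lambda$ for $1\le i\le d$. The restriction of $\nu$ to $Q$ kills $\mathfrak n$ and induces a $k$-embedding $K\to\bar k$, which extends to some $\sigma\in\Gamma$. Applying $\nu$ gives $\sigma(\lambda_i)=\sum_j\sigma(\beta_{ij})\nu(a_j)$. So $p_j=\sigma^{-1}\nu(a_j)$ satisfies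 $\xi_1(p)=1$ and $\xi_i(p)=\lambda_i$, that is, $\sigma^{-1}P_\nu\in\Pi_0(\lambda)$.

(b) A point of $\Pi_0(\lambda)$, with coordinates $p$ normalized by $\xi_1(p)=1$, determines and is determined by the $K_0$-algebra map $D_0\to\bar k$, $z_j^*/\xi_1\mapsto p_j$, which sends $T_i$ to $\lambda_i$. Such maps correspond to $\bar k$-algebra maps $D_0\otimes_{K_0[T]}\bar k\to\bar k$, where $T_i\mapsto\lambda_i$, and this algebra is finite-dimensional by Lemma~\ref{lem:coords}. So $\Pi_0(\lambda)$ is finite, and so is $\widetilde\Pi(\lambda)$. If $\widetilde\Pi(\lambda)$ meets $\widetilde\Pi(\lambda')$, then, being $\Gamma$-stable, it contains a point $P'\in\Pi_0(\lambda')$, and $\lambda'=(\xi_i(P')/\xi_1(P'))_{i\ge2}$ is determined by $P'$.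

(c) The equations defining $\Pi_0(\lambda)$ have coefficients in $k$, so $\widetilde\Pi(\lambda)=\Pi_0(\lambda)$ and $\widetilde\Pi(\lambda')=\Pi_0(\lambda')$, and these sets are disjoint by definition.
\end{proof}

\section{The module $M_V$ and its test element}\label{sec:omega}

Fix $V=V_\lambda$, let $F_\bullet\to V$ be the minimal free resolution over $Q$, and put
\[
M_V=\Omega_Q^{d-1}V=\partial(F_{d-1})\subseteq F_{d-2}.
\]
By (F1), $\operatorname{pd}_QV$ is $d-1$ or infinite, so $F_{d-1}\ne0$ and $M_V\ne0$ by minimality. The depth inequality, applied $d-1$ times starting from $\operatorname{depth}V=1$, shows that $M_V$ is MCM.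

\subsection*{The order estimate}
We compare the two resolutions $F_\bullet$ and $\mathbf K_\bullet$ of $V$. The differentials of $F_\bullet$ have entries in $\mathfrak n$, and $\mathfrak nO=x_1O$, so the comparison map gains a factor $x_1$ in each degree.

\begin{lemma}\label{lem:order}
There is a $Q$-linear chain map $\varphi\colon F_\bullet\to\mathbf K_\bullet$ lifting $\mathrm{id}_V$ with $\varphi_i(F_i)\subseteq x_1^i\mathbf K_i$ for all $i$.
\end{lemma}

\begin{proof}
Let $\varphi_0\colon F_0\to O$ be any lift of $F_0\to V$. Let $i\ge1$ and suppose that $\varphi_{i-1}$ has been constructed. Let $Z$ be the kernel of $\mathbf K_{i-1}\to\mathbf K_{i-2}$, or of $\mathbf K_0\to V$ if $i=1$; then $Z=\partial\mathbf K_i$ by exactness, and $\varphi_{i-1}\partial(F_i)\subseteq Z$. Since $\partial F_i\subseteq\mathfrak nF_{i-1}$, also $\varphi_{i-1}\partial(F_i)\subseteq\mathfrak nx_1^{i-1}\mathbf K_{i-1}=x_1^i\mathbf K_{i-1}$. The module $\mathbf K_{i-1}/Z$ embeds in $\mathbf K_{i-2}$ or in $V$, so $x_1$ is regular on it by Lemma~\ref{lem:V}(b). Hence $x_1^i\mathbf K_{i-1}\cap Z=x_1^iZ=\partial(x_1^i\mathbf K_i)$,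 and as $F_i$ is free, $\varphi_{i-1}\partial$ lifts to $\varphi_i\colon F_i\to x_1^i\mathbf K_i$.
\end{proof}

Write $e$ for the Koszul basis element $e_{\{2,\dots,d\}}$ of top degree $d-1$ and $e_{\hat\imath}$ for $e_{\{2,\dots,d\}\setminus\{i\}}$. Identify $\mathbf K_{d-1}=O$ by $e\mapsto1$. Since $\mathbf K_d=0$, the map $\varphi_{d-1}$ kills $\partial F_d$, so it factors through $F_{d-1}/\partial F_d\cong M_V$: there is a $Q$-linear $\rho\colon M_V\to x_1^{d-1}O$ with $\rho\,\partial=\varphi_{d-1}$. Let $\bar\rho\colon M_V\to V$ be its reduction modulo $(w)O$. Then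
\begin{equation}\label{eq:order}
\bar\rho(M_V)\subseteq x_1^{d-1}V.
\end{equation}

\subsection*{The test element}
Let $K_\bullet(f)=K_\bullet(f_2,\dots,f_d;Q)$, a complex of free $Q$-modules with $H_0=A$. For $v\in V$ let $\chi^v\colon K_\bullet(f)\to F_\bullet$ be a chain map lifting the $A$-linear map $A\to V$, $1\mapsto v$, and put
\[
\omega_v=\partial\chi^v_{d-1}(e)\in M_V,\qquad\chi=\chi^1,\qquad\omega=\omega_1.
\]
For $d=2$ these objects are explicit: $\omega=\chi_0(\partial e)=f_2\,\chi_0(1)$ with $\chi_0(1)\in F_0$ a preimage of $1\in V$, and $\rho(m)=\varphi_0(m)/w_2$. In Example~\ref{ex:cone} one may take $\omega=(f,\dots,f)\in\bigoplus_iP_{p_i}$. The element $\omega$ attains the bound \eqref{eq:order}.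

\begin{lemma}\label{lem:value}
$\bar\rho(\omega)=x_1^{d-1}$.
\end{lemma}

\begin{proof}
Define $\kappa\colon K_\bullet(f)\to\mathbf K_\bullet$ by $e_I\mapsto x_1^{|I|}e_I$. It is a chain map, since $\kappa(\partial e_I)=\sum_i\pm f_ix_1^{|I|-1}e_{I\setminus\{i\}}=x_1^{|I|}\sum_i\pm w_ie_{I\setminus\{i\}}$, and it lifts the inclusion $A\to V$. So does $\varphi\chi$. By (F3) the two maps are homotopic over $Q$. In degree $d-1$, where $\mathbf K_d=0$, this says that there is a $Q$-linear $s\colon K_{d-2}(f)\to O$ with
\[
\varphi_{d-1}\chi_{d-1}(e)-x_1^{d-1}=s(\partial e)=\sum_i\pm f_i\,s(e_{\hat\imath})\in(f)O\subseteq(w)O.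
\]
Finally $\rho(\omega)=\rho\,\partial\chi_{d-1}(e)=\varphi_{d-1}\chi_{d-1}(e)$.
\end{proof}

The ring $V$ does not act on $M_V$, but modulo $(f)$ and up to powers of $x_1$ the element $\omega_v$ plays the role of $v\omega$. This yields the analogue of Step 1.

\begin{lemma}\label{lem:conductor}
For every $\psi\in\operatorname{Hom}_Q(M_V,Q)$, the class of $\psi(\omega)$ in $A$ lies in $\mathfrak c$.
\end{lemma}

\begin{proof}
Let $v\in V$. Since $V\subseteq L=A_{x_1}$, there are $N\ge0$ and $q\in Q$ such that $x_1^Nv$ is the image of $q$. Both $x_1^N\chi^v$ and $q\chi$ lift the map $1\mapsto x_1^Nv$, so by (F3) there are $s'\colon K_{d-1}(f)\to F_d$ and $s\colon K_{d-2}(f)\to F_{d-1}$ with $x_1^N\chi^v_{d-1}(e)-q\chi_{d-1}(e)=\partial s'(e)+s(\partial e)$. Applying $\partial$ gives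
\[
x_1^N\omega_v-q\omega=\partial s(\partial e)=\sum_i\pm f_i\,\partial s(e_{\hat\imath})\in(f)M_V.
\]
Apply $\psi$ and pass to $A\subseteq L$, denoting classes by bars: $x_1^N\overline{\psi(\omega_v)}=\bar q\,\overline{\psi(\omega)}=x_1^Nv\,\overline{\psi(\omega)}$. As $x_1$ is a unit of $L$, we get $v\,\overline{\psi(\omega)}=\overline{\psi(\omega_v)}\in A$.
\end{proof}

\section{The key proposition}\label{sec:key}

Suppose that $M_V$ is a direct summand of a syzygy $M''\subseteq F''_{d-2}$ attached to a second curve $V'$. By Lemma~\ref{lem:conductor} the image $g$ of $\omega$ has \emph{coordinates} in $\mathfrak c$, whereas $\bar\rho$ is defined only on $M''$, not on $F''_{d-2}$. To use \eqref{eq:order} we must write $g$ as a combination of elements of $M''$ with \emph{coefficients} in $\mathfrak c$, as in Step 2. The obstruction lies in a Tor module, which transversality makes $x_1$-torsion.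

\begin{proposition}\label{prop:key}
Let $\lambda,\lambda'\in K^{d-1}$ with $h(\lambda)h(\lambda')\ne0$, put $V=V_\lambda$ and $V'=V_{\lambda'}$, and assume that $\mathfrak m(V\otimes_RV')=0$. Let $b\ge1$ and $W=(V'\otimes_RQ)^b$, with $Q$ acting through the right factor. Let $F''_\bullet$ be any resolution of $W$ by finite free $Q$-modules, and let $M''=\partial(F''_{d-1})\subseteq F''_{d-2}$. If $M_V$ is isomorphic to a direct summand of the $Q$-module $M''$, then $\mathfrak n^2\subseteq(x)$.
\end{proposition}

\begin{proof}
The objects $A,L,\mathfrak c,\omega,\bar\rho$ are those of $V$.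

\emph{Tor modules.} Let $Y$ be a $V$-module and let $P_\bullet\to V'$ be a free resolution over $R$. Since $Q$ is $R$-flat, $(P_\bullet\otimes_RQ)^b$ is a $Q$-free resolution of $W$, and tensoring it with $Y$ over $Q$ gives $(Y\otimes_RP_\bullet)^b$. So $\operatorname{Tor}_i^Q(Y,W)\cong\operatorname{Tor}_i^R(Y,V')^b$, naturally in $Y$. On $\operatorname{Tor}^R_i(Y,V')$ the ring $V$ acts through $Y$ and $V'$ acts through the second argument; by functoriality the actions commute and restrict to the same action of $R$, so this is a $V\otimes_RV'$-module. Multiplication by $x_1$ on $Y$ induces the action of $x_1\otimes1$, which lies in $\mathfrak m(V\otimes_RV')=0$ because $x_1\in\mathfrak mV$. We apply this to $Y=\mathfrak c$ and to $Y=L$; on $L$ multiplication by $x_1$ is also bijective. Hence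
\begin{equation}\label{eq:tor}
x_1\operatorname{Tor}_i^Q(\mathfrak c,W)=0,\qquad\operatorname{Tor}_i^Q(L,W)=0\qquad(i\ge0).
\end{equation}

\emph{A cycle with coefficients in $\mathfrak c$.} Let $\alpha\colon M_V\to M''$ and $\gamma\colon M''\to M_V$ be $Q$-linear with $\gamma\alpha=\mathrm{id}$, and put $g=\alpha(\omega)\in M''\subseteq F''_{d-2}\cong Q^n$. Each coordinate of $M_V\to M''\subseteq Q^n$ is a map $M_V\to Q$. By Lemma~\ref{lem:conductor}, the element $1\otimes g\in L\otimes_QF''_{d-2}=L^n$ has all coordinates in $\mathfrak c$, so it lies in the subcomplex $\mathfrak c\otimes_QF''_\bullet\subseteq L\otimes_QF''_\bullet$. It is a cycle: for $d=2$ it has degree zero, and for $d\ge3$ its boundary is $1\otimes\partial g=0$. By \eqref{eq:tor}, $x_1$ kills its class in $\operatorname{Tor}^Q_{d-2}(\mathfrak c,W)$, so there are $c_j\in\mathfrak c$ and $y_j\in F''_{d-1}$ with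
\begin{equation}\label{eq:boundary}
x_1\otimes g=\sum_jc_j\otimes\partial y_j\qquad\text{in }L\otimes_QF''_{d-2}.
\end{equation}

\emph{Lifting the relation to $M''$.} Both sides of \eqref{eq:boundary} come from $L\otimes_QM''$. The kernel of $L\otimes_QM''\to L\otimes_QF''_{d-2}$ is a quotient of $\operatorname{Tor}^Q_1(L,F''_{d-2}/M'')$. The terms of $F''_\bullet$ of degree $\ge d-2$ resolve $F''_{d-2}/M''$, so this module is $H_{d-1}(L\otimes_QF''_\bullet)=\operatorname{Tor}^Q_{d-1}(L,W)=0$. Thus \eqref{eq:boundary} holds in $L\otimes_QM''$.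

\emph{Counting orders.} Let $\eta=\bar\rho\gamma\colon M''\to V\subseteq L$, and apply to \eqref{eq:boundary} the map $L\otimes_QM''\to L$, $l\otimes m\mapsto l\,\eta(m)$. On the left, $\eta(g)=\bar\rho(\gamma\alpha(\omega))=\bar\rho(\omega)=x_1^{d-1}$ by Lemma~\ref{lem:value}. On the right, $\eta(\partial y_j)\in x_1^{d-1}V$ by \eqref{eq:order}, and $\mathfrak c$ is an ideal of $V$. Therefore
\[
x_1^d=x_1\eta(g)=\sum_jc_j\,\eta(\partial y_j)\in x_1^{d-1}\mathfrak c.
\]
Since $x_1$ is a unit of $L$, we obtain $x_1\in\mathfrak c$, and Lemma~\ref{lem:criterion} gives $\mathfrak n^2\subseteq(x)$.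
\end{proof}

\begin{remark}
The transversality hypothesis cannot be dropped: for $Q=R$, $\lambda'=\lambda$, $b=1$ and $F''_\bullet=F_\bullet$ we have $M''=M_V$ for every ring. Exactly one factor $x_1$ is spent, in \eqref{eq:boundary}, and by Lemma~\ref{lem:criterion} the resulting condition $x_1\in\mathfrak c$ is precisely minimal multiplicity.
\end{remark}

\section{Proofs of the theorems}\label{sec:proofs}

A nonzero finitely generated module over a local ring is a finite direct sum of indecomposables, by induction on the number of generators. We never need uniqueness of such a decomposition, and this is why completeness plays no role. We only use the following: if every indecomposable in a chosen decomposition of $M$ is isomorphic to one in a chosen decomposition of $M'$, then $M$ is a direct summand of $M'^{\,b}$, where $b$ is the number of summands of $M$.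

Note also that for an infinite field $E\supseteq K_0$ the set $\{\lambda\in E^{d-1}:h(\lambda)\ne0\}$ has cardinality $|E|$. Indeed, $h$ does not vanish at some point of $E^{d-1}$, hence it vanishes at only finitely many points of a line through that point. Such a line exists because $d\ge2$; this is where the hypothesis on the dimension is needed.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $N_1,\dots,N_t$ represent the isomorphism classes of indecomposable MCM $R$-modules. The set of $\lambda\in k_s^{d-1}$ with $h(\lambda)\ne0$ is infinite, and by Lemma~\ref{lem:points}(b) each chosen element excludes only finitely many others. So we can choose successively $\lambda^{(1)},\dots,\lambda^{(2^t+1)}$ in this set with pairwise disjoint $\widetilde\Pi(\lambda^{(j)})$. Let $K\subseteq k_s$ be the finite extension of $k$ generated by $K_0$ and the coordinates of all $\lambda^{(j)}$. Form $Q$ and $x_1,\dots,x_d$ as in Section~\ref{sec:prep}, and put $V_j=V_{\lambda^{(j)}}$. By Lemmas~\ref{lem:points}(a) and~\ref{lem:transverse}, $\mathfrak m(V_i\otimes_RV_j)=0$ for $i\ne j$.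

Each $M_{V_j}$ is an MCM $Q$-module, hence an MCM $R$-module. Decompose it over $R$ into indecomposables, which are MCM by (F1), and let $\Sigma_j\subseteq\{1,\dots,t\}$ be the set of $s$ such that $N_s$ occurs. There are only $2^t$ subsets, so $\Sigma_i=\Sigma_j$ for some $i\ne j$. Put $V=V_i$ and $V'=V_j$. Then the $R$-module $M_V$ is a direct summand of $M_{V'}^b$ for some $b\ge1$. Tensoring with $Q$ shows that $M_V\otimes_RQ$ is a direct summand of the $Q$-module $M''=(M_{V'}\otimes_RQ)^b$, and by Lemma~\ref{lem:split} so is $M_V$.

Let $F'_\bullet$ be the minimal $Q$-free resolution of $V'$. Its terms are finite free $R$-modules and $Q$ is $R$-flat. So $F''_\bullet=(F'_\bullet\otimes_RQ)^b$, with $Q$ acting through the right factor, is a resolution of $W=(V'\otimes_RQ)^b$ by finite free $Q$-modules, and $\partial(F''_{d-1})=M''$. Proposition~\ref{prop:key} gives $\mathfrak n^2\subseteq(x)$, and Lemma~\ref{lem:minmult} gives $\mathbf e(R)=\mu_R(\mathfrak m)-d+1$.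
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:family}]
Since $k$ is infinite, take $K=K_0=k$, so that $Q=R$ and $\mathfrak n=\mathfrak m$. Let $\Lambda=\{\lambda\in k^{d-1}:h(\lambda)\ne0\}$, of cardinality $|k|$. For each $\lambda\in\Lambda$ fix lifts $\tilde\lambda_i\in R$ and put $M_\lambda=M_{V_\lambda}$, a nonzero MCM module.

\emph{The multiplicity bound.} Let $V=V_\lambda$ and $C=V/A$. As $A_{x_1}=V_{x_1}$, the finite module $C$ is killed by a power $x_1^N$; it is a module over the Artinian ring $A/x_1^NA$, so it has finite length. Since $x_1$ is $V$-regular, the snake lemma for multiplication by $x_1$ gives an exact sequence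
\[
0\to(0:_Cx_1)\to A/x_1A\to V/x_1V\to C/x_1C\to0,
\]
whose outer terms, the kernel and cokernel of $x_1$ on $C$, have the same length. So $\ell_R(V/x_1V)=\ell_R(A/x_1A)=\ell_R(R/(x))=\mathbf e(R)$. In the long exact Tor sequence of $0\to V\xrightarrow{x_1}V\to V/x_1V\to0$ the maps induced by $x_1$ on $\operatorname{Tor}^R_i(V,k)$ vanish, so $\operatorname{Tor}_i^R(V,k)$ embeds in $\operatorname{Tor}_i^R(V/x_1V,k)$. A module $N$ of finite length has $\beta_i(N)\le\ell_R(N)\beta_i(k)$, by induction along a composition series. Hence $\beta_i(V)\le\mathbf e(R)\beta_i(k)$. Since $M_\lambda\subseteq F_{d-2}$, (F4) gives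
\[
\mathbf e(M_\lambda)\le\mathbf e(F_{d-2})=\mathbf e(R)\,\beta_{d-2}(V)\le\mathbf e(R)^2\beta_{d-2}(k),
\]
and the same bound holds for all direct summands of $M_\lambda$.

\emph{Part (a).} Let $R$ have minimal multiplicity. By Lemmas~\ref{lem:minmult} and~\ref{lem:criterion}, $x_1V=\mathfrak mA$, so multiplication by $x_1$ gives an exact sequence $0\to V\to A\to k\to0$. By Lemma~\ref{lem:V}(c) and (F2), $K_\bullet(f)$ is a resolution of $A$. Lift $V\to A$ to a chain map $F_\bullet\to K_\bullet(f)$ and let $C_\bullet$ be its mapping cone, with $C_i=K_i(f)\oplus F_{i-1}$. The long exact homology sequence of the cone shows that $C_\bullet$ is a resolution of $k$ by finite free modules. Since $K_i(f)=0$ for $i\ge d$, the map $C_{d+1}\to C_d$ is $F_d\to F_{d-1}$ up to sign. Hence $\partial(C_d)\cong C_d/\partial C_{d+1}\cong M_\lambda$, while $\partial(C_d)\cong\Omega^d_Rk\oplus F'$ with $F'$ finite free by (F3). This is (a), with $F=0$.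

\emph{Part (b).} Let $\lambda\ne\lambda'$ in $\Lambda$ and suppose that $M_\lambda$ is a direct summand of $(R\oplus M_{\lambda'})^b$; here $b\ge1$ since $M_\lambda\ne0$. By Lemmas~\ref{lem:points}(a),(c) and~\ref{lem:transverse}, $\mathfrak m(V_\lambda\otimes_RV_{\lambda'})=0$. Let $F'_\bullet$ be the minimal free resolution of $V_{\lambda'}$, and let $F''_\bullet$ be the direct sum of $(F'_\bullet)^b$ and the complex $0\to R^b\xrightarrow{=}R^b\to0$ placed in degrees $d-1$ and $d-2$. It is a resolution of $W=V_{\lambda'}^b$ with $\partial(F''_{d-1})=M_{\lambda'}^b\oplus R^b$. By Proposition~\ref{prop:key} and Lemma~\ref{lem:minmult}, $R$ has minimal multiplicity. This proves the first statement of (b).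

Now assume that $R$ does not have minimal multiplicity. Let $\mathcal I$ be the set of isomorphism classes of indecomposable MCM modules of multiplicity at most $\mathbf e(R)^2\beta_{d-2}(k)$. Choose a decomposition of each $M_\lambda$ into indecomposables and send $\lambda$ to the finite subset of $\mathcal I$ of classes that occur. This map is injective, since equal subsets for $\lambda\ne\lambda'$ would give $M_\lambda\in\operatorname{add}M_{\lambda'}$. So $\mathcal I$ has at least $|k|$ finite subsets. Then $\mathcal I$ is infinite, and an infinite set has the same cardinality as the set of its finite subsets; hence $|\mathcal I|\ge|k|$. If $k$ is uncountable, so is $\mathcal I$, which proves the last assertion of the theorem.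
\end{proof}

\begin{thebibliography}{1}
\bibitem{CMR}
\emph{Cohen--Macaulay Representations},
\texttt{https://www-users.cse.umn.edu/\allowbreak\textasciitilde{}reiner/\allowbreak ReadingSeminars/\allowbreak McKaySeminar2016/\allowbreak LeuschkeWiegandBookonMcKay.pdf}
\end{thebibliography}
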